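# Coefficients of mean $\frac14$-valent functions: $O(n^{-1/2})$ fails, and $o\big(n^{-1/2}(\log n)^{1/2}\big)$ holds

## 1. Two theorems on coefficients at the exponent $\frac14$

Let $\mathbb D=\{|z|<1\}$ and let $f(z)=\sum_{n\ge0}a_nz^n$ be analytic in $\mathbb D$. For $w\in\mathbb C$ let $n(w)=n_f(w)$ be the number of roots of $f(z)=w$ in $\mathbb D$, counted with multiplicity, and for $R>0$ put
$$p(R)=p_f(R)=\frac1{2\pi}\int_0^{2\pi}n(Re^{i\varphi})\,d\varphi .$$
We call $f$ circumferentially mean $p$-valent (c.m. $p$-valent) if $p(R)\le p$ for all $R>0$. We call it areally mean $p$-valent (a.m. $p$-valent) if $\int_0^Rp(\rho)\,d(\rho^2)\le pR^2$ for all $R>0$.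

**Theorem 1.** Let $\omega(n)>0$ with $\omega(n)\to0$. There is a c.m. $\frac14$-valent function $f$ in $\mathbb D$ with $n^{1/2}|a_n|\to\infty$ along a sequence of $n$ on which moreover
$$|a_n|\ge\omega(n)\,n^{-1/2}(\log n)^{1/2}.$$
In particular $|a_n|=O(n^{-1/2})$ fails for this $f$.

**Theorem 2.** Let $f$ be a.m. $\frac14$-valent (in particular, let $f$ be c.m. $\frac14$-valent). Then

(a) $|a_n|\le C|a_0|\,n^{-1/2}(\log n)^{1/2}$ for $n\ge4$, with $C$ absolute;

(b) $|a_n|=o\big(n^{-1/2}(\log n)^{1/2}\big)$ as $n\to\infty$.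

**Complement.** By Theorem 1, (b) cannot be improved by any factor $\omega(n)\to0$. Bound (a) has the right order for every large $n$: there are absolute constants $c>0$ and $N_*$ such that for each $n\ge N_*$ some c.m. $\frac14$-valent $f$ has $|a_n|\ge c|a_0|n^{-1/2}(\log n)^{1/2}$.

Theorem 1 answers a yes-or-no question. The handbook https://math.stonybrook.edu/~bishop/classes/math627.S25/Handbook.pdf, from which the problem is taken, records three facts: if $f$ is c.m. (or a.m.) $p$-valent with $p>\frac14$, then $|a_n|=O(n^{2p-1})$; this conclusion fails in general for $p<\frac14$; and for $p=\frac14$ one has $|a_n|=O(n^{-1/2}\log n)$. It then asks whether every c.m. $\frac14$-valent function satisfies $|a_n|=O(n^{-1/2})$, the constant being allowed to depend on $f$. The answer is no. Theorem 2, which the disproof does not use, says how large the failure can be: at most a factor $o((\log n)^{1/2})$. The word "improved" in the Complement means the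 following. Given $\omega\to0$, apply Theorem 1 with $\omega^{1/2}$ in place of $\omega$; along a sequence, $|a_n|$ divided by $\omega(n)n^{-1/2}(\log n)^{1/2}$ is at least $\omega(n)^{-1/2}\to\infty$.

Throughout, $C,c$ denote positive absolute constants that may change from line to line, $dA$ is area measure, and $|S|$ is the measure of a set $S$.

## 2. Mean valency and the model $(1-z)^{-2p}$

**Change of variables.** Both definitions are used through one textbook formula. If $f$ is nonconstant, $\Omega\subset\mathbb D$ is a Borel set and $n_\Omega(w)$ counts the roots of $f=w$ in $\Omega$, then for Borel $g\ge0$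
$$\iint_\Omega g(f(z))\,|f'(z)|^2dA=\iint_{\mathbb C}g(w)\,n_\Omega(w)\,dA(w).\tag{1}$$
Put $S(R)=\int_0^Rp(s)\,d(s^2)$. With $\Omega=\mathbb D$ and $g=1_{|w|\le R}$, polar coordinates give
$$\iint_{|f|\le R}|f'|^2dA=\int_0^R2\pi s\,p(s)\,ds=\pi S(R).\tag{2}$$
So a.m. $p$-valence says that the part of the image in $\{|w|\le R\}$, counted with multiplicity, has area at most $p$ times the area of that disc. If $f$ has no zeros, take $g(w)=\chi(\log|w|)|w|^{-2}$. Since $|w|^{-2}dA(w)=dt\,d\varphi$ for $w=e^{t+i\varphi}$,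
$$\iint_\Omega\chi(\log|f|)\Big|\frac{f'}f\Big|^2dA=2\pi\int_{-\infty}^\infty\chi(t)\,p_\Omega(e^t)\,dt,\tag{3}$$
where $p_\Omega$ is the circular mean of $n_\Omega$.

**Semicontinuity.** If $f$ is nonconstant and $f=w$ has at least $m$ roots, Rouché's theorem on small disjoint circles around roots shows that $f=w'$ has at least $m$ roots for $w'$ near $w$. So $n$ is lower semicontinuous, in particular Borel.

**Relations.** Integrating $p(\rho)\le p$ shows that c.m. $p$-valent implies a.m. $p$-valent. The converse fails. Let $f$ map $\mathbb D$ conformally onto $\{1<|w|<\sqrt2,\ \operatorname{Re}w>0\}$. Then $p(R)=\frac12$ for $1<R<\sqrt2$ and $p(R)=0$ otherwise. We get $S(R)=\frac12(R^2-1)\le\frac14R^2$ for $1\le R\le\sqrt2$, and $S(R)=\frac12\le\frac14R^2$ for $R\ge\sqrt2$. So $f$ is a.m. but not c.m. $\frac14$-valent.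

A fractional value of $p$ below $1$ forbids zeros: a nonconstant $f$ with a zero has $n(w)\ge1$ for all small $w$, so $p(s)\ge1$ for small $s$ and $S(R)\ge R^2$ for small $R$.

**The model.** Let $f(z)=(1-z)^{-2p}$. Then $\log f=-2p\log(1-z)$ is univalent with imaginary part in $(-\pi p,\pi p)$. The number $2\pi p_f(e^t)$ is the length of the slice of the image of $\log f$ on $\{\operatorname{Re}=t\}$, so $p_f\le p$ and $f$ is c.m. $p$-valent. Its coefficients are $\Gamma(n+2p)/(\Gamma(2p)\,n!)\sim n^{2p-1}/\Gamma(2p)$, which is the order in the question.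

For $p=\frac14$ we can compute everything. Here $|f|>R$ at $e^{i\theta}$ means $2\sin\frac\theta2<R^{-2}$. A value $Re^{i\varphi}$ with $|\varphi|<\frac\pi4$ is attained exactly when $R^{-2}<2\cos2\varphi$. So for $R>2^{-1/2}$
$$\pi p(R)=\tfrac12\arccos\frac1{2R^2}=\frac\pi4-\frac{\theta_1}4,\qquad\text{where }2\sin\frac{\theta_1}2=R^{-2}.\tag{4}$$
The inequality $p(R)\le\frac14$ is strict, but the deficit $\theta_1/4$ is only of order $R^{-2}$. This number controls all that follows.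

## 3. One extra monomial, and the area it costs

To violate $O(n^{-1/2})$ one may first try to add monomials with sparse exponents to the model. Put $f(z)=(1-z)^{-1/2}+Kn^{-1/2}z^n$ with $K>0$. For a contradiction to $O(n^{-1/2})$ the numbers $K$ must be unbounded. This is impossible already for $K\ge2$, $n\ge K^2$: such an $f$ is not even a.m. $\frac14$-valent.

Indeed, let $\Omega=\{z\in\mathbb D:\operatorname{Re}z<0\}$ and $F_0=(1-z)^{-1/2}$. On $\Omega$ we have $|1-z|\ge1$, so $|F_0|\le1$ and $|f|\le2$. Also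
$$\iint_\Omega|Kn^{1/2}z^{n-1}|^2dA=K^2n\,\pi\int_0^1r^{2n-1}dr=\frac{\pi K^2}2,\qquad\iint_\Omega|F_0'|^2dA=\frac14\iint_\Omega|1-z|^{-3}dA\le\frac\pi8 .$$
If $f$ were a.m. $\frac14$-valent, (2) would give $\iint_\Omega|f'|^2\le\pi S(2)\le\pi$. The triangle inequality in $L^2(\Omega)$ would give $(\pi K^2/2)^{1/2}\le\pi^{1/2}+(\pi/8)^{1/2}$, that is $K\le\sqrt2+\frac12<2$.

The monomial spends its area far from $z=1$, where $f$ has moderate size and nothing is gained. The perturbation should be concentrated near $z=1$.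

## 4. Fejér blocks: the cost at each scale and the room that is missing

The standard way to concentrate $z^n$ near $1$ while keeping its coefficient is to multiply it by a Fejér kernel
$$K_N(\theta)=\sum_{|l|<N}\Big(1-\frac{|l|}N\Big)e^{il\theta}=\frac1N\Big(\frac{\sin(N\theta/2)}{\sin(\theta/2)}\Big)^2 .$$
For example $K_2=1+\cos\theta$. The constant term of $K_N$ is $1$, its value at $0$ is $N$, and it decays like $1/(N\theta^2)$ beyond $\theta\approx1/N$. Consider the block $\varepsilon n^{-1/2}z^nK_N$, which adds $\varepsilon n^{-1/2}$ to $a_n$. The rest of this section is an order-of-magnitude count. It is not used in the proof, but it explains all the choices in the proof.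

Write $f=F_0(1+Q)$ with $F_0=(1-z)^{-1/2}$, and $\log f=u+iv$ on the circle. Section 9 proves that
$$\pi p(e^t)=v(\theta_1)+\int_{\theta_1}^\pi1_{u>t}\,v'\,d\theta,$$
where $\theta_1$ is the first angle at which $u=t$. Suppose that near the angle $\theta$ the factor $Q$ looks like $\alpha e^{in\theta}$. Then $v(\theta_1)$ changes by at most about $\alpha$. In $u$, the unperturbed slope is about $-1/(2\theta)$ and the perturbation oscillates with height $\alpha$. So the part of $\{u>t\}$ beyond $\theta_1$ lies in an interval of length about $\alpha\theta$, on which $|v'|$ is about $\alpha n$. The total cost is about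
$$\alpha+\alpha^2n\theta .$$
For the Fejér block, $\alpha\approx\varepsilon n^{-1/2}\theta^{1/2}\min(N,\frac1{N\theta^2})$, so the second term is $\varepsilon^2\min(N\theta,\frac1{N\theta})^2$. It is $\varepsilon^2$ at the scale $\theta\approx1/N$ and decays geometrically away from it.

So blocks with $N=2^\nu$ live at different scales. Take all $2^\nu$ between $n^{3/4}$ and slightly below $n$, about $\log n$ blocks. Together they contribute about $\varepsilon\log n$ to $n^{1/2}a_n$, while the cost at each single scale is still about $\varepsilon^2$. This is the gain we want: the coefficient adds up over scales and the cost does not.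

Against the model $F_0$ the count stops at an exact point. By (4) the only allowance is $\theta_1/4$, and we would need $\varepsilon^2\lesssim\theta_1$ down to $\theta_1\approx1/N$ for all $N$ in use. That forces $\varepsilon^2\lesssim n^{-3/4}$, and the gain $\varepsilon\log n$ tends to $0$. With this bookkeeping the model leaves no room; one has to create room first.

## 5. A factor $e^{B}$ that lowers the argument by a summable amount

Let $L=\log\frac2{1-z}=\ell+i\psi$, so that $\log F_0=\frac12(L-\log2)$. Multiply $F_0$ by $e^{B(L)}$, where $B$ is real for real $L$, slowly varying and decreasing. Since $B(\ell+i\psi)\approx B(\ell)+i\psi B'(\ell)$, the argument of $F_0$ drops by about $\psi|B'(\ell)|$. Here $\psi\approx\frac\pi2$ near $z=1$ on the upper half of the circle. The price is that $|F_0|$ changes by the factor $e^{B(\ell)}$. If $|F|$ is to stay comparable to $|1-z|^{-1/2}$, then $B$ must be bounded, so the total deficit $\int|B'|\,d\ell$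 is bounded.

With about $\log n$ scales at which the deficit must beat $\varepsilon^2$, we are led to $\varepsilon^2\approx\beta/\log n$ and to a gain $\varepsilon\log n\approx(\beta\log n)^{1/2}$. A function that gives this deficit is
$$B(L)=\frac{\beta\Lambda}{\Lambda+L},\qquad\Lambda=\log n,\qquad|B'(\ell)|=\frac{\beta\Lambda}{(\Lambda+\ell)^2},\qquad\int_0^\infty\frac{\beta\Lambda}{(\Lambda+\ell)^2}\,d\ell=\beta .$$
For $\ell$ between $\Lambda/3$ and $2\Lambda$ the deficit is comparable to $\beta/\Lambda$. To serve infinitely many $n_k$ we add such terms with $\sum\beta_k<\infty$. The first-order cost $\alpha$ must also stay below $\beta/\Lambda$. Its maximum is $\varepsilon(N/n)^{1/2}$ at $\theta=1/N$, so we stop the blocks at $N=n/\Lambda^2$, where $\alpha\le\varepsilon/\Lambda$.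

## 6. The function $f=F+\sum_kP_k$ and its coefficients

**Step 1: the definition.** This step fixes all parameters. Put $\beta_k=2^{-k-7}$ for $k\ge1$, so $\sum\beta_k=\frac1{128}\le\frac1{100}$. Let $n_k$ be integers, $\Lambda_k=\log n_k$, with
$$n_1\ge N_*,\qquad n_{k+1}\ge n_k^{18},\qquad\beta_k\Lambda_k\ge1.\tag{5}$$
Here $c_0\in(0,1)$ is a small absolute constant, fixed first (in Section 10), and $N_*$ is a large absolute constant depending on $c_0$. All constants $C$ in Sections 6–10 are independent of $c_0$. Note $\Lambda_k\ge18^{k-1}\Lambda_1$. Put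
$$\varepsilon_k=\Big(\frac{c_0\beta_k}{\Lambda_k}\Big)^{1/2}\le1,\qquad N_k=n_k\Lambda_k^{-2}\le\frac{n_k}2,\qquad T_k=n_k^{-1/3},$$
$$L(z)=\log\frac2{1-z},\qquad B=\sum_k\frac{\beta_k\Lambda_k}{\Lambda_k+L},\qquad F=(1-z)^{-1/2}e^{B(z)} .$$
Let $I_k=\{\nu\in\mathbb N:n_k^{3/4}\le2^\nu\le N_k\}$ and
$$P_k(z)=\varepsilon_kn_k^{-1/2}\sum_{\nu\in I_k}\ \sum_{|l|<2^\nu}(1-|l|2^{-\nu})z^{n_k+l},\qquad P_k(e^{i\theta})=\varepsilon_kn_k^{-1/2}e^{in_k\theta}h_k(\theta),\quad h_k=\sum_{\nu\in I_k}K_{2^\nu}.$$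
Finally $f_J=F+\sum_{k\le J}P_k$ and $f=F+\sum_kP_k$.

**Step 2: everything is well defined.** In $\overline{\mathbb D}\setminus\{1\}$ we have $|1-z|\le2$, so $\operatorname{Re}L\ge0$. Hence $|\Lambda_k+L|\ge\Lambda_k$, each $\Lambda_k/(\Lambda_k+L)$ has nonnegative real part and modulus at most $1$, and
$$\operatorname{Re}B\ge0,\qquad|B|\le\tfrac1{100},\qquad\Big|\frac{dB}{dL}\Big|=\Big|\sum_k\frac{\beta_k\Lambda_k}{(\Lambda_k+L)^2}\Big|\le\sigma:=\sum_k\frac{\beta_k}{\Lambda_k}\le\tfrac1{100}.\tag{6}$$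
In the larger domain $\{|1-z|<3\}\setminus[1,\infty)$, which contains $\overline{\mathbb D}\setminus\{1\}$, we have $\operatorname{Re}L>\log\frac23>-\frac12$, so $|\Lambda_k+L|\ge\Lambda_k/2$. The series for $B$ converges uniformly there, and $F$ is analytic in a neighborhood of $\overline{\mathbb D}\setminus\{1\}$.

The cardinality $|I_k|$ is at least $(\frac14\Lambda_k-2\log\Lambda_k)/\log2-1$ and at most $2\Lambda_k$. Since $\frac1{4\log2}>\frac14$, for $N_*$ large
$$\Lambda_k/4\le|I_k|\le n_k^{1/4}.\tag{7}$$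
The exponents in $P_k$ lie in $[n_k/2,3n_k/2]$, because $|l|<2^\nu\le N_k\le n_k/2$. These ranges are disjoint for different $k$. The coefficients of $P_k$ are nonnegative with sum $\varepsilon_kn_k^{-1/2}\sum_\nu K_{2^\nu}(0)\le2N_k$, so $\max_{|z|\le r}|P_k|\le2n_kr^{n_k/2}$ for $r<1$, and $\sum P_k$ converges locally uniformly in $\mathbb D$.

**Step 3: the coefficients are large.** First we bound those of $F$. In $\mathbb D$, $dL/dz=1/(1-z)$, so
$$|dF/dz|=|F|\,\Big|\frac12+\frac{dB}{dL}\Big|\,\frac1{|1-z|}\le C|1-z|^{-3/2}.$$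
For $n\ge2$ and $r=1-\frac1n\ge\frac12$ we have $|1-re^{i\theta}|^2=(1-r)^2+4r\sin^2\frac\theta2\ge\max\big(1-r,\frac{|\theta|}3\big)^2$ on $|\theta|\le\pi$. Cauchy's formula for $dF/dz$ and $r^{n-1}\ge e^{-1}$ give
$$n|a_n(F)|\le C\int_{-\pi}^\pi|1-re^{i\theta}|^{-3/2}d\theta\le C(1-r)^{-1/2}=Cn^{1/2}.$$
So $|a_n(F)|\le C_1n^{-1/2}$ with $C_1$ absolute. The coefficient of $z^{n_k}$ in $P_k$ is $\varepsilon_kn_k^{-1/2}|I_k|$, and no other $P_i$ contains $z^{n_k}$. With (7),
$$|a_{n_k}(f)|\ge\varepsilon_kn_k^{-1/2}|I_k|-C_1n_k^{-1/2}\ge n_k^{-1/2}\Big(\frac{c_0^{1/2}}4(\beta_k\Lambda_k)^{1/2}-C_1\Big).\tag{8}$$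
Choose $n_k$ inductively so large that, besides (5), $\frac{c_0^{1/2}}8(\beta_k\Lambda_k)^{1/2}\ge C_1+k$ and $\omega(n_k)\le\frac{c_0^{1/2}}8\beta_k^{1/2}$. Then (8) gives
$$n_k^{1/2}|a_{n_k}|\ge k+\omega(n_k)(\log n_k)^{1/2}.$$
Both claims of Theorem 1 about coefficients follow. It remains to prove that $f$ is c.m. $\frac14$-valent.

## 7. Reduction to finitely many blocks and almost every level

This section replaces $f$ by $f_J$, which is analytic across $\partial\mathbb D\setminus\{1\}$, and allows us to ignore a null set of $R$.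

The function $f$ is nonconstant by (8). If $f=w$ has at least $m$ roots, choose $r<1$ such that at least $m$ of them lie in $|z|<r$ and $f\ne w$ on $|z|=r$. By Hurwitz' theorem $f_J=w$ has at least $m$ roots in $|z|<r$ for all large $J$. Hence $n_f(w)\le\liminf_Jn_{f_J}(w)$, and Fatou's lemma gives $p_f(R)\le\liminf_Jp_{f_J}(R)$. So it suffices that $p_{f_J}(R)\le\frac14$ for all $R$ and $J$.

By lower semicontinuity of $n_{f_J}$ and Fatou again, $p_{f_J}(R)\le\liminf_ip_{f_J}(R_i)$ whenever $R_i\to R$. So it suffices to treat almost every $R$. ($f_J$ is nonconstant because it is unbounded near $1$, as Section 8 shows.)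

Fix $J$. All bounds below are uniform in $J$. Sums over perturbation indices run over $k\le J$; where convenient we extend upper bounds to all $k$. The sum defining $B$ always runs over all $k\ge1$.

## 8. The boundary values of $P_k/F$

On $z=e^{i\theta}$, $0<\theta\le\pi$, put $\delta=|1-z|=2\sin\frac\theta2\in[\frac2\pi\theta,\theta]$. Since $1-e^{i\theta}=\delta e^{-i(\pi-\theta)/2}$,
$$L=\ell+i\psi,\qquad\ell=\log\frac2\delta\ge0,\qquad\psi=\frac{\pi-\theta}2 .$$
From here to the end of Section 10 a prime denotes $d/d\theta$ on the circle, with the single exception $B'=dB/dL$; an $f_J'$ inside an area integral is the complex derivative. Then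
$$\ell'=-\tfrac12\cot\tfrac\theta2=-\frac{\cos(\theta/2)}\delta,\qquad\psi'=-\tfrac12,\qquad|L'|=\frac1\delta .$$
From $\log F=\frac12(L-\log2)+B$ and (6),
$$|F|^{-1}=\delta^{1/2}e^{-\operatorname{Re}B}\le\theta^{1/2},\qquad\Big|\frac{F'}F\Big|\le\frac{\frac12+\sigma}\delta\le\frac2\theta .$$

**Step 1: Fejér bounds.** We need $K_N$ and its derivative pointwise. Write $K_N=\frac1NS_N^2$ with
$$S_N=\frac{\sin(N\theta/2)}{\sin(\theta/2)}=\sum_{j=0}^{N-1}e^{i(j-(N-1)/2)\theta}.$$
Then $|S_N|\le\min(N,\pi/\theta)\le\pi\min(N,\frac1\theta)$. The exponential sum gives $|S_N'|\le N\cdot\frac{N-1}2\le N^2$. The quotient gives $S_N'=\frac N2\cos\frac{N\theta}2/\sin\frac\theta2-\frac12S_N\cot\frac\theta2$. With $\sin\frac\theta2\ge\frac\theta\pi$, $\cot\frac\theta2\le\frac2\theta$ and $|S_N|\le N$ we get $|S_N'|\le(\frac\pi2+1)\frac N\theta$. So $|S_N'|\le3N\min(N,\frac1\theta)$, and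
$$0\le K_N\le\min\Big(N,\frac{\pi^2}{N\theta^2}\Big),\qquad|K_N'|=\frac2N|S_NS_N'|\le20\min\Big(N,\frac1\theta\Big)^2.$$

**Step 2: sums over dyadic $N$.** We show that $h_k$ behaves like one kernel at its own scale. Let $\mu_k(\theta)=\min(N_k,\frac1\theta)$.

For $h_k$: the terms with $2^\nu\le\frac1\theta$ form a geometric sum, at most $2\mu_k$. Terms with $2^\nu>\frac1\theta$ occur only if $N_k>\frac1\theta$, that is $\mu_k=\frac1\theta$, and sum to at most $\pi^2\theta^{-2}\cdot2\theta=2\pi^2\mu_k$. So $|h_k|\le C\mu_k$.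

For $h_k'$: the terms with $2^\nu\le\frac1\theta$ contribute at most $20\cdot\frac43\mu_k^2\le CN_k\mu_k$. Terms with $2^\nu>\frac1\theta$ occur only if $N_k\theta>1$. There are at most $1+\log_2(N_k\theta)\le2N_k\theta$ of them, each at most $20\theta^{-2}$. They contribute at most $CN_k/\theta=CN_k\mu_k$. So $|h_k'|\le CN_k\mu_k\le Cn_k\mu_k$.

Far from $1$ we use $2^\nu\ge n_k^{3/4}$ and (7):
$$|h_k|\le\sum_{\nu\in I_k}\pi^22^{-\nu}\theta^{-2}\le Cn_k^{-3/4}\theta^{-2},\qquad|h_k'|\le20|I_k|\theta^{-2}\le20n_k^{1/4}\theta^{-2}.$$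
So $n_k|h_k|+|h_k'|\le Cn_k^{1/4}\theta^{-2}$.

**Step 3: bounds for $Q_k=P_k/F$.** Let $Q=\sum_{k\le J}Q_k$. Insert Step 2 into $|P_k'|\le\varepsilon_kn_k^{-1/2}(n_k|h_k|+|h_k'|)$ and $Q_k'=P_k'/F-Q_kF'/F$, with $|F|^{-1}\le\theta^{1/2}$ and $|F'/F|\le2/\theta$. This gives
$$|Q_k|\le C\varepsilon_kn_k^{-1/2}\theta^{1/2}\mu_k,\qquad|Q_k'|\le C\varepsilon_kn_k^{1/2}\big(\theta^{1/2}+n_k^{-1}\theta^{-1/2}\big)\mu_k,\tag{9}$$
$$|Q_k|\le Cn_k^{-5/4}\theta^{-3/2},\qquad|Q_k'|\le C\big(n_k^{-1/4}\theta^{-3/2}+n_k^{-5/4}\theta^{-5/2}\big).\tag{10}$$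
We record four consequences.

First, $\theta^{1/2}\mu_k\le N_k^{1/2}=n_k^{1/2}/\Lambda_k$ (check $\theta\le1/N_k$ and $\theta>1/N_k$ separately). So $|Q_k|\le C\varepsilon_k/\Lambda_k$. As $\Lambda_k\ge18^{k-1}\Lambda_1$, $\sum_k|Q_k|\le\frac1{100}$ for $N_*$ large.

Second, from (9) and $\mu_k\le n_k$,
$$|Q_k|\le Cn_k^{1/2}\theta^{1/2},\qquad|Q_k'|\le Cn_k^{3/2}\theta^{-1/2}.\tag{11}$$

Third, if $\theta_1\ge T_k=n_k^{-1/3}$, then (10) gives
$$|Q_k|\le Cn_k^{-3/4}\ \text{ on }[\theta_1,\pi],\qquad\int_{\theta_1}^\pi|Q_k'|\,d\theta\le C\big(n_k^{-1/4}\theta_1^{-1/2}+n_k^{-5/4}\theta_1^{-3/2}\big)\le Cn_k^{-1/12}.\tag{12}$$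

Fourth, $Q$ is continuous on $\overline{\mathbb D}$, because $1/F=(1-z)^{1/2}e^{-B}\to0$ at $1$. It is analytic in $\mathbb D$ and real on the real axis. So $|Q|\le\frac1{100}$ on the whole circle by symmetry, and in $\overline{\mathbb D}$ by the maximum principle.

**Step 4: the logarithm of $f_J$.** By Step 3, $f_J=F(1+Q)$ is zero-free and analytic near $\overline{\mathbb D}\setminus\{1\}$, and $|f_J|\ge\frac{99}{100}|1-z|^{-1/2}\to\infty$ as $z\to1$ in $\overline{\mathbb D}$. Write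
$$\log f_J=u+iv,\qquad u=u_0+q,\quad v=v_0+\tilde q,\qquad u_0+iv_0=-\tfrac12\log(1-z)+B,\qquad q+i\tilde q=\log(1+Q).$$
Everything is real on the real axis, so $u$ is even and $v$ is odd in $\theta$, and $v=0$ at $\theta=\pi$. Since $|Q|\le\frac1{100}$ and $|1+Q|\ge\frac{99}{100}$,
$$|\tilde q|\le|\log(1+Q)|\le2|Q|,\qquad|\tilde q'|\le2|Q'|,\qquad|q(\theta)-q(\theta_1)|\le2|Q(\theta)-Q(\theta_1)|.$$

**Step 5: the argument of $F$.** This is where the room appears. Taking imaginary parts of $\frac12L+B$, on $(0,\pi)$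
$$v_0=\frac\pi4-\frac\theta4-\sum_{k\ge1}m_k,\qquad m_k(\theta):=\frac{\beta_k\Lambda_k\psi}{(\Lambda_k+\ell)^2+\psi^2}\ge0.\tag{13}$$
Moreover $v_0$ is decreasing. Indeed, $L'=-\frac12\cot\frac\theta2-\frac i2$, so
$$v_0'=\operatorname{Im}\big[(\tfrac12+B')L'\big]=-\tfrac12\big(\tfrac12+\operatorname{Re}B'\big)-\tfrac12\cot\tfrac\theta2\,\operatorname{Im}B' .$$
Here $|\operatorname{Re}B'|\le\sigma\le\frac1{100}$, and from $B'=-\sum\beta_k\Lambda_k(\Lambda_k+L)^{-2}$ we get $\operatorname{Im}B'=\sum_k\beta_k\Lambda_k\dfrac{2(\Lambda_k+\ell)\psi}{|\Lambda_k+L|^4}\ge0$. Hence $v_0'<0$.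

## 9. A boundary formula for $p(e^t)$

The aim is to express $p_{f_J}$ through the values of $u,v$ on the upper half circle.

**Step 1: Stokes.** Let $\mathcal K\subset\mathbb R$ be a compact interval, $\chi\in C_c^\infty(\mathbb R)$, $\chi\ge0$, $\operatorname{supp}\chi\subset\mathcal K$, and $X(t)=\int_{-\infty}^t\chi$. As $u\to\infty$ at $1$, choose $\eta\in(0,1)$ depending on $\mathcal K$ and $J$ such that $u>\max\mathcal K$ on $\overline{\mathbb D}\cap\{0<|z-1|\le\eta\}$. Let $D_\eta=\mathbb D\setminus\{|z-1|\le\eta\}$ and let $e^{\pm i\theta_\eta}$ be the points of $\partial\mathbb D$ with $|z-1|=\eta$. The function $\log f_J$ is analytic near $\overline{D_\eta}$, and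
$$d\big(X(u)\,dv\big)=\chi(u)\,du\wedge dv=\chi(u)\,|f_J'/f_J|^2\,dx\wedge dy .$$
Also $\chi(u)=0$ on $\mathbb D\setminus D_\eta$. So (3) and Stokes' theorem give
$$2\pi\int p(e^t)\chi(t)\,dt=\iint_{\mathbb D}\chi(u)\Big|\frac{f_J'}{f_J}\Big|^2dA=\int_{\partial D_\eta}X(u)\,dv .$$

**Step 2: the boundary integral.** The boundary of $D_\eta$, run counterclockwise, consists of two arcs. On the large arc, $\theta\in[\theta_\eta,2\pi-\theta_\eta]$, both $X(u)$ and $v'$ are even about $\pi$, so it contributes $2\int_{\theta_\eta}^\pi X(u)v'\,d\theta$. The small arc runs inside $\mathbb D$ from $e^{-i\theta_\eta}$ to $e^{i\theta_\eta}$. There $X(u)=\int\chi$, so it contributes $(v(\theta_\eta)-v(-\theta_\eta))\int\chi=2v(\theta_\eta)\int\chi$. Writing $X(u)=\int\chi(t)1_{u>t}\,dt$,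
$$2\pi\int p(e^t)\chi(t)\,dt=2\int\chi(t)\Big[v(\theta_\eta)+\int_{\theta_\eta}^\pi1_{u>t}\,v'\,d\theta\Big]dt .$$
For $t\in\mathbb R$ let $\theta_1=\theta_1(t)=\sup\{\theta\le\pi:u>t\text{ on }(0,\theta)\}>0$. For $t\in\mathcal K$ we have $\theta_1\ge\theta_\eta$, and $u>t$ on $[\theta_\eta,\theta_1)$, so $v(\theta_\eta)+\int_{\theta_\eta}^{\theta_1}v'\,d\theta=v(\theta_1)$. The bracket is therefore $v(\theta_1)+\int_{\theta_1}^\pi1_{u>t}v'\,d\theta$, which no longer involves $\eta$ and is bounded for $t\in\mathcal K$. As $\chi$ and $\mathcal K$ are arbitrary, for a.e. $t$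
$$\pi p(e^t)=v(\theta_1)+\int_{\theta_1}^\pi1_{u>t}\,v'\,d\theta.\tag{14}$$

**Step 3: cost against deficit.** If $\theta_1=\pi$, then (14) gives $p(e^t)=v(\pi)/\pi=0$. Otherwise $u(\theta_1)=t$ by continuity. Let $W=\{\theta\in(\theta_1,\pi):u(\theta)>t\}$. On $W$ we have $v'=v_0'+\tilde q'\le2|Q'|$, since $v_0'<0$. So
$$\pi p(e^t)\le v_0(\theta_1)+\sum_kX_k,\qquad X_k:=2|Q_k(\theta_1)|+2\int_W|Q_k'|\,d\theta.\tag{15}$$
By (13), $p_{f_J}(e^t)\le\frac14$ follows once we show
$$\sum_kX_k\le\frac{\theta_1}4+\sum_km_k(\theta_1).\tag{16}$$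

## 10. The deficits $m_k$ dominate the costs $X_k$

Let $x=\log(1/\theta_1)$. If $\theta_1\le1$, then at $\theta_1$ we have $\psi\ge1$, $\psi^2<3$ and $0\le\ell\le\log\frac\pi{\theta_1}\le x+2$. Hence
$$m_k(\theta_1)\ge\frac{\beta_k\Lambda_k}{(\Lambda_k+x+2)^2+3}.\tag{17}$$
If moreover $x\le\Lambda_k/3$, the denominator is at most $(\frac43\Lambda_k+2)^2+3\le4\Lambda_k^2$ for $N_*$ large. With $\beta_k\Lambda_k\ge1$,
$$m_k(\theta_1)\ge\frac{\beta_k}{4\Lambda_k}\ge\frac1{4\Lambda_k^2}\qquad\text{if }x\le\Lambda_k/3 .\tag{18}$$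

**Step 1: $\theta_1\ge T_1$.** All blocks are in their far range. Since $\theta_1\ge T_k$ for all $k$, (12) gives $X_k\le Cn_k^{-1/12}$. If $\theta_1\ge1$, then $\sum_kX_k\le\frac14\le\frac{\theta_1}4$ for $N_*$ large. If $\theta_1<1$, then $x\le\Lambda_1/3\le\Lambda_k/3$, and (18) gives $m_k\ge\frac1{4\Lambda_k^2}\ge Cn_k^{-1/12}\ge X_k$ for $N_*$ large. In both cases (16) holds.

From now on $T_{j+1}\le\theta_1<T_j$ with some $j\ge1$; as $T_j\to0$ this covers the remaining $\theta_1$. (If $k>J$, read $Q_k=0$.)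

**Step 2: where $W$ lies.** We show that $W$ is a short set right after $\theta_1$. Let $\theta\in W$, with $\delta,\delta_1$ belonging to $\theta,\theta_1$. Since $u(\theta)>t=u(\theta_1)$,
$$u_0(\theta_1)-u_0(\theta)<q(\theta)-q(\theta_1)\le\tfrac1{25}.$$
As $u_0=\frac12\log\frac1\delta+\operatorname{Re}B$ and $|B|\le\frac1{100}$, the left side is at least $\frac12\log\frac\delta{\delta_1}-\frac1{50}$. So $\delta\le e^{0.12}\delta_1\le1.13\,\delta_1$ and $\theta\le\frac\pi2\cdot1.13\,\theta_1<2\theta_1$.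

On $[\theta_1,2\theta_1]$ angles are small, because $\theta_1<T_1$, so
$$-u_0'\ge\frac{\frac12\cos\frac\theta2-\sigma}\delta\ge\frac1{4\delta}\ge\frac1{8\theta_1}.$$
Hence
$$\frac{\theta-\theta_1}{8\theta_1}\le u_0(\theta_1)-u_0(\theta)<q(\theta)-q(\theta_1)\le2|Q(\theta)-Q(\theta_1)|.\tag{19}$$
We split the right side by $k$.

For $k<j$, (11) gives $|Q_k(\theta)-Q_k(\theta_1)|\le Cn_k^{3/2}\theta_1^{-1/2}(\theta-\theta_1)$. Since $n_j\ge n_{j-1}^{18}$ and $n_j<\theta_1^{-3}$,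
$$\sum_{k<j}n_k^{3/2}\le2n_{j-1}^{3/2}\le2n_j^{1/12}\le2\theta_1^{-1/4}.\tag{20}$$
These terms contribute at most $C\theta_1^{1/4}\frac{\theta-\theta_1}{\theta_1}\le\frac{\theta-\theta_1}{16\theta_1}$ to the right side of (19), for $N_*$ large. They are absorbed by the left side.

For $k=j$ use (9), $\theta\le2\theta_1$ and the monotonicity of $\mu_j$: both $|Q_j(\theta)|$ and $|Q_j(\theta_1)|$ are at most $C\alpha$, where, with $\mu=\mu_j(\theta_1)$,
$$\alpha:=\varepsilon_jn_j^{-1/2}\theta_1^{1/2}\mu .$$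

For $k>j$ we have $\theta_1\ge T_{j+1}\ge T_k$, so $|Q_k|\le Cn_k^{-3/4}$ on $[\theta_1,\pi]$ by (12). Put $\tau:=\sum_{k>j}n_k^{-3/4}$.

Altogether $\frac{\theta-\theta_1}{16\theta_1}\le C(\alpha+\tau)$, that is
$$W\subset\big(\theta_1,\ \theta_1+C\theta_1(\alpha+\tau)\big]\cap(\theta_1,2\theta_1].\tag{21}$$

**Step 3: bounds for the costs.** For $k>j$, (12) gives $X_k\le Cn_k^{-1/12}$. For $k<j$, (11), $|W|\le\theta_1$ and (20) give
$$X_k\le Cn_k^{1/2}\theta_1^{1/2}+\theta_1\cdot Cn_k^{3/2}\theta_1^{-1/2}\le Cn_k^{3/2}\theta_1^{1/2}\le C\theta_1^{1/4}.$$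
For $k=j$, by (9) and (21),
$$X_j\le C\alpha+C(\alpha+\tau)G,\qquad G=\varepsilon_jn_j^{1/2}\theta_1^{3/2}\mu+\alpha .$$
Indeed $G$ is, up to a constant, $\theta_1$ times the bound for $|Q_j'|$ on $[\theta_1,2\theta_1]$. Now $\alpha\le\varepsilon_j/\Lambda_j\le1$, because $\theta_1^{1/2}\mu\le n_j^{1/2}/\Lambda_j$. Multiplying out, $\alpha G=\varepsilon_j^2(\theta_1\mu)^2+\alpha^2\le\varepsilon_j^2(\theta_1\mu)^2+\alpha$. Also $G\le Cn_j^{1/2}$, because $\theta_1\mu\le1$. Using $n_j\le n_k^{1/18}$ for $k>j$,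
$$\tau G\le C\sum_{k>j}n_k^{-3/4}n_k^{1/36}\le C\sum_{k>j}n_k^{-1/12}.$$
So
$$X_j\le C\big(\alpha+\varepsilon_j^2(\theta_1\mu)^2\big)+C\sum_{k>j}n_k^{-1/12}.\tag{22}$$
The main term is the cost $\alpha+\alpha^2n\theta$ of Section 4.

**Step 4: domination.** Add the summands of the last sum in (22) to the bounds for $X_k$, $k>j$. We show that $m_k(\theta_1)$ dominates the resulting bound for each $k$; then (16) holds.

For $k>j$: $\theta_1\ge T_{j+1}$ means $x\le\Lambda_{j+1}/3\le\Lambda_k/3$, so (18) gives $m_k\ge\frac1{4\Lambda_k^2}\ge Cn_k^{-1/12}$.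

For $k<j$: $\theta_1<T_j$ means $x>\Lambda_j/3\ge6\Lambda_k$. By (17) and $\beta_k\Lambda_k\ge1$, $m_k\ge\dfrac1{(\frac76x+2)^2+3}\ge\dfrac1{4x^2}\ge Ce^{-x/4}=C\theta_1^{1/4}$.

For $k=j$ and $\Lambda_j/3<x\le2\Lambda_j$: this is the range in which the $j$-th block is active. By (17), $m_j\ge\dfrac{\beta_j\Lambda_j}{(3\Lambda_j+2)^2+3}\ge\dfrac{\beta_j}{16\Lambda_j}$. On the other side
$$\alpha\le\frac{\varepsilon_j}{\Lambda_j}=c_0^{1/2}\frac{\beta_j}{\Lambda_j}(\beta_j\Lambda_j)^{-1/2}\le c_0^{1/2}\frac{\beta_j}{\Lambda_j},\qquad\varepsilon_j^2(\theta_1\mu)^2\le\varepsilon_j^2=c_0\frac{\beta_j}{\Lambda_j}.$$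
So $C(\alpha+\varepsilon_j^2(\theta_1\mu)^2)\le2Cc_0^{1/2}\frac{\beta_j}{\Lambda_j}\le m_j$ if $2Cc_0^{1/2}\le\frac1{16}$. This fixes $c_0$, which is legitimate because $C$ does not depend on it.

For $k=j$ and $x>2\Lambda_j$: then $n_j<\theta_1^{-1/2}$. Using $\mu\le n_j$, $\alpha\le n_j^{1/2}\theta_1^{1/2}\le\theta_1^{1/4}$ and $(\theta_1\mu)^2\le(\theta_1n_j)^2\le\theta_1$, so the bound is at most $2C\theta_1^{1/4}=2Ce^{-x/4}$. And (17) gives $m_j\ge\dfrac1{(\frac32x+2)^2+3}\ge\dfrac1{4x^2}\ge2Ce^{-x/4}$.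

All the requirements that $x$ (which exceeds $\Lambda_1/3$ here) or $\Lambda_k\ge\Lambda_1$ be large hold for $N_*$ large, depending only on absolute constants and $c_0$. So (16) holds, $p_{f_J}(e^t)\le\frac14$ for a.e. $t$, and by Section 7 $f$ is c.m. $\frac14$-valent. Theorem 1 is proved. $\blacksquare$

**Step 5: every large $n$.** We prove the second half of the Complement. Sections 7–10, for the functions $f_J$, use only (5), not the extra conditions at the end of Section 6. So let $n=n_1\ge N_*$ be given, with $N_*$ so large that $\beta_1\Lambda_1\ge1$. Complete it by any $n_2,n_3,\dots$ satisfying (5), and take $J=1$: then $f_1=F+P_1$ is c.m. $\frac14$-valent. Here $a_0=F(0)=e^{B(0)}$ satisfies $1\le a_0\le e$. The computation of (8), applied to $f_1$ with $\beta_1=2^{-8}$, gives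
$$|a_n(f_1)|\ge n^{-1/2}\Big(\frac{c_0^{1/2}}{64}(\log n)^{1/2}-C_1\Big)\ge c|a_0|\,n^{-1/2}(\log n)^{1/2}$$
after increasing $N_*$. $\blacksquare$

## 11. Growth of an areally mean $\frac14$-valent function

We turn to Theorem 2. From here on a prime denotes the complex derivative (or $d/dr$ for functions of $r$). Let $f$ be a.m. $\frac14$-valent and nonconstant; the constant case is trivial. By Section 2, $f$ has no zeros.

**Step 1: the logarithmic form of the hypothesis.** For $0<a<b$ we have $p(s)\frac{ds}s=\frac{dS(s)}{2s^2}$. Integrating by parts with $0\le S(s)\le\frac{s^2}4$,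
$$\int_a^bp(s)\frac{ds}s=\Big[\frac{S}{2s^2}\Big]_a^b+\int_a^b\frac S{s^3}\,ds\le\frac14\log\frac ba+\frac18.\tag{23}$$
Write $p(s,\rho)$ for the analogue of $p(s)$ counting roots in $|z|<\rho$. By (3), $\iint_{|z|<\rho,\,a<|f|<b}|f'/f|^2dA=2\pi\int_a^bp(s,\rho)\frac{ds}s$.

Recall the pseudohyperbolic distance $\big|\frac{z-z'}{1-\bar z'z}\big|$. It is invariant under Möbius self-maps of $\mathbb D$. It equals $|z|$ for the pair $z,0$, and $\frac{r-\rho}{1-r\rho}$ for points $re^{i\theta},\rho e^{i\theta}$ with $r>\rho$ on one radius.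

**Lemma 1 (Harnack).** There is an absolute $C_0>1$ with $C_0^{-1}\le|f(z)/f(z')|\le C_0$ whenever the pseudohyperbolic distance of $z,z'$ is at most $\frac12$.

*Proof.* The counting function $n(w)$ does not change if $f$ is composed with a Möbius self-map of $\mathbb D$, so we may take $z'=0$, $|z|\le\frac12$. Suppose $|f(0)|<s_1<s_2<|f(z)|$; in the opposite case exchange the roles of $0$ and $z$. Let $U\ni0$ and $V\ni z$ be components of $\{|f|<s_1\}$ and $\{|f|>s_2\}$. If $U$ were relatively compact in $\mathbb D$, then $|1/f|=1/s_1$ on $\partial U$ while $|1/f|>1/s_1$ in $U$, against the maximum principle for $1/f$. Likewise $V$ is not relatively compact, by the maximum principle for $f$. Both sets are connected and contain a point of $\{|z|\le\frac12\}$, so for $\frac12<r<1$ the circle $|z|=r$ meets both. Each of the two arcs between a point of $U$ and a point of $V$ on this circle crosses $\{s_1<|f|<s_2\}$. With $y=\log(s_2/s_1)$,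
$$\int_{|z|=r,\ s_1<|f|<s_2}\Big|\frac{f'}f\Big||dz|\ge2y .$$
Integrate over $r\in(\frac12,1)$; the left side becomes an area integral and the right side becomes $y$. By Cauchy–Schwarz and (23),
$$y^2\le\frac{3\pi}4\cdot2\pi\int_{s_1}^{s_2}p(s)\frac{ds}s\le\frac{3\pi}4\cdot2\pi\Big(\frac y4+\frac18\Big),$$
so $y$ is bounded by an absolute constant. Let $s_1\to|f(0)|$ and $s_2\to|f(z)|$. $\square$

**Lemma 2 (a Beurling-type estimate).** Let $T\ge0$ be Lipschitz on $\overline{\mathbb D}$ with $T=0$ on $|z|\le\frac12$. Let $E\subset\partial\mathbb D$ be closed, $m=|E|>0$, $T\ge l>0$ on $E$, and $D=\iint_{\mathbb D}|\nabla T|^2$. Let $d\mu=\frac1m1_E\,d\phi$,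
$$U(z)=\frac1\pi\int\log\frac1{|1-ze^{-i\phi}|}\,d\mu(\phi),\qquad\mathcal E=\iint_{\mathbb D}|\nabla U|^2,$$
and let $t_0$ be the mean of $T$ on $\partial\mathbb D$. Then

(i) $\displaystyle\mathcal E=\frac1\pi\iint\log\frac1{|e^{i\theta}-e^{i\phi}|}\,d\mu(\theta)\,d\mu(\phi)\le\frac1\pi\log\frac{\pi e}m$;

(ii) $\displaystyle\iint\nabla T\cdot\nabla U=\int T\,d\mu-t_0\ge l-t_0$;

(iii) $\displaystyle\pi l^2\le D\log\frac{\sqrt2\,\pi e}m$.

*Proof.* Let $t_k(r)$ be the Fourier coefficients of $T(re^{i\theta})$. They are Lipschitz in $r$ and vanish for $r\le\frac12$. By Parseval $D=\sum_kD_k$ with $D_k=2\pi\int_0^1(|t_k'|^2+k^2|t_k|^2r^{-2})\,r\,dr$. From $\log\frac1{|1-w|}=\operatorname{Re}\sum_{k\ge1}w^k/k$ we get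
$$U=\sum_{k\ne0}u_kr^{|k|}e^{ik\theta},\qquad u_k=\frac{\hat\mu_k}{2\pi|k|},\qquad\hat\mu_k=\int e^{-ik\phi}d\mu,$$
$$\mathcal E=\sum_{k\ne0}2\pi|u_k|^2\int_0^12k^2r^{2|k|-1}dr=\sum_{k\ne0}2\pi|k||u_k|^2=\frac1{2\pi}\sum_{k\ne0}\frac{|\hat\mu_k|^2}{|k|}.$$
(i) For $r<1$ the same expansion gives $\frac1\pi\iint\log\frac1{|1-re^{i(\theta-\phi)}|}d\mu\,d\mu=\frac1{2\pi}\sum_{k\ne0}r^{|k|}|\hat\mu_k|^2/|k|$. Let $r\to1$. The right side converges monotonically to $\mathcal E$. The left side converges by dominated convergence: $|1-e^{ix}|\le|1-re^{ix}|+(1-r)\le2|1-re^{ix}|$, so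
$$-\log2\le\log\frac1{|1-re^{ix}|}\le\log2+\log\frac1{|1-e^{ix}|},$$
and $\mu$ has bounded density. This is the equality. For the inequality use $|e^{i\theta}-e^{i\phi}|\ge\frac2\pi|\theta-\phi|$ for $|\theta-\phi|\le\pi$. A decreasing function of $|\theta-\phi|$, integrated over a set of measure $m$, is largest for the centered interval, so the inner integral is at most
$$\frac1m\int_{-m/2}^{m/2}\log\frac\pi{2|t|}\,dt=\log\frac{\pi e}m .$$
(ii) For $k\ne0$ the $k$-th term of $\iint\nabla T\cdot\nabla U$ is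
$$2\pi\bar u_k\int_0^1\big(t_k'\,|k|r^{|k|-1}+k^2t_kr^{|k|-2}\big)r\,dr=2\pi\bar u_k|k|\int_0^1(t_kr^{|k|})'\,dr=2\pi|k|\bar u_k\,t_k(1)=t_k(1)\overline{\hat\mu_k}.$$
Parseval gives $\int T\,d\mu=\sum_kt_k(1)\overline{\hat\mu_k}$, whose term $k=0$ is $t_0$. The inequality holds because $T\ge l$ on $E$.

(iii) The mean satisfies
$$t_0=t_0(1)\le\int_{1/2}^1|t_0'|\,dr\le\Big(\int_{1/2}^1|t_0'|^2r\,dr\Big)^{1/2}\Big(\int_{1/2}^1\frac{dr}r\Big)^{1/2}\le\Big(D_0\frac{\log2}{2\pi}\Big)^{1/2}.$$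
As $U$ has no term $k=0$, $\iint\nabla T\cdot\nabla U\le(D-D_0)^{1/2}\mathcal E^{1/2}$. By (ii), the Cauchy–Schwarz inequality for two-term sums, and (i),
$$l^2\le D\Big(\frac{\log2}{2\pi}+\mathcal E\Big)\le\frac D\pi\log\frac{\sqrt2\,\pi e}m.\qquad\square$$

**Step 2: sets where $f$ is large.** Put $R_0=\max_{|z|\le1/2}|f|\le C_0|a_0|$ (Lemma 1). For $\frac12\le\rho<1$ and $R\ge R_0$ let
$$m_\rho(R)=|\{\theta:|f(\rho e^{i\theta})|\ge R\}|,\qquad D_\rho(R)=\int_{R_0}^R\big(p(s)-p(s,\rho)\big)\frac{ds}s=\frac1{2\pi}\iint_{\rho\le|z|<1,\ R_0<|f|<R}\Big|\frac{f'}f\Big|^2dA .$$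
So $D_\rho(R)$ is the logarithmic area that $f$ uses outside $|z|<\rho$. The next lemma says that area used outside is missing inside, and that this makes the sets where $|f|\ge R$ smaller.

**Lemma 3.** $m_\rho(R)\le C(R_0/R)^2e^{-8D_\rho(R)}$ for $R>R_0$. Also $\max_{|z|=r}|f|\le CR_0(1-r)^{-1/2}$ for $\frac12\le r<1$.

*Proof.* Let $m=m_\rho(R)>0$ (otherwise there is nothing to prove) and $l=\log(R/R_0)$. Apply Lemma 2 to
$$T(z)=\log\frac{\min(\max(|f(\rho z)|,R_0),R)}{R_0},\qquad E=\{e^{i\theta}:|f(\rho e^{i\theta})|\ge R\}.$$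
$T$ is Lipschitz because $f(\rho z)$ is analytic and zero-free near $\overline{\mathbb D}$; it vanishes on $|z|\le\frac12$, and $T=l$ on $E$. Its Dirichlet integral is, by scaling and (23),
$$D=2\pi\int_{R_0}^Rp(s,\rho)\frac{ds}s\le2\pi y,\qquad y=\frac l4+\frac18-D_\rho(R).$$
As $m\le2\pi$, the logarithm in Lemma 2(iii) is positive. So (iii) gives $D>0$, hence $y>0$, and $\log\frac{\sqrt2\pi e}m\ge\frac{\pi l^2}D\ge\frac{l^2}{2y}$. The function $1/y$ lies above its tangent at $a=\frac l4$, that is $\frac1y\ge\frac2a-\frac y{a^2}$. Therefore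
$$\log\frac{\sqrt2\,\pi e}m\ge\frac{l^2}2\Big(\frac8l-\frac{16y}{l^2}\Big)=4l-8y=2l-1+8D_\rho(R),$$
which is the first claim.

For the second, let $M=\max_{|z|=r}|f|=|f(re^{i\theta_0})|$. For $|\theta-\theta_0|\le\frac{1-r}2$ the pseudohyperbolic distance of $re^{i\theta}$ and $re^{i\theta_0}$ is at most $\frac{|\theta-\theta_0|}{1-r^2}\le\frac12$. So $|f(re^{i\theta})|\ge M/C_0$ on an arc of length $1-r$, by Lemma 1. If $M>C_0R_0$, the first claim gives $1-r\le m_r(M/C_0)\le C(R_0/M)^2$. If $M\le C_0R_0$ the claim is trivial. $\square$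

## 12. From $n^{-1/2}\log n$ to $n^{-1/2}(\log n)^{1/2}$

**Step 1: coefficients and an annulus.** We bound $a_n$ by an area integral of $|f'|$. Let $n\ge4$, $\rho=1-\frac2n$, $\rho'=1-\frac1n$, $A=\{\rho<|z|<\rho'\}$. Integrate $n|a_n|r^{n-1}\le\frac1{2\pi}\int|f'(re^{i\theta})|\,d\theta$ against $r\,dr$ over $(\rho,\rho')$. Since $r^n\ge(1-\frac2n)^n\ge\frac1{16}$,
$$|a_n|\le C\iint_A|f'|\,dA.\tag{24}$$

**Step 2: the decomposition by the size of $f$.** The part of $A$ with $|f|\le R_0$ is harmless: by (2) and $|A|\le\frac{2\pi}n$,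
$$\iint_{A\cap\{|f|\le R_0\}}|f'|\le|A|^{1/2}\Big(\frac\pi4R_0^2\Big)^{1/2}\le CR_0n^{-1/2}.\tag{25}$$
For $k\ge0$ let $B_k=\{z\in A:2^kR_0<|f|\le2^{k+1}R_0\}$ and $D_k=D_\rho(2^kR_0)$, so $D_0=0$. By (23), $D_{k+1}-D_k\le C$. By Lemma 3, $|f|\le CR_0n^{1/2}$ on $A$, so $B_k=\emptyset$ for $k>C\log n$.

For $r\in(\rho,\rho')$ the pseudohyperbolic distance of $re^{i\theta}$ and $\rho e^{i\theta}$ is at most $\frac{1/n}{1-\rho\rho'}=\frac{1/n}{3/n-2/n^2}\le\frac12$. So $re^{i\theta}\in B_k$ implies $|f(\rho e^{i\theta})|\ge2^kR_0/C_0$, by Lemma 1. Hence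
$$|B_k|\le\frac1n\,m_\rho(2^kR_0/C_0)\qquad\text{if }2^k>C_0.\tag{26}$$
By (23), $D_\rho(2^kR_0/C_0)\ge D_k-C$, so Lemma 3 gives
$$|B_k|\le\frac Cn\,4^{-k}e^{-8D_k}.\tag{27}$$
For $2^k\le C_0$ this is trivial, as then $D_k\le C$ by (23) and $|B_k|\le|A|\le\frac Cn$. Finally, since $\iint_{B_k}|f'/f|^2\le2\pi(D_{k+1}-D_k)$,
$$\iint_{B_k}|f'|\le2^{k+1}R_0\Big(\iint_{B_k}\Big|\frac{f'}f\Big|^2\Big)^{1/2}|B_k|^{1/2}\le CR_0\,2^k(D_{k+1}-D_k)^{1/2}|B_k|^{1/2}.\tag{28}$$

**What the direct count gives.** Use only $D_{k+1}-D_k\le C$ and $|B_k|\le\frac Cn4^{-k}$. Then each $B_k$ contributes at most $CR_0n^{-1/2}$, and with about $\log n$ values of $k$ one arrives at $n^{-1/2}\log n$, the estimate quoted in Section 1. To be sharp, this count would need $D_{k+1}-D_k$ of order $1$ for most $k$. Then $D_k$ would be of order $k$, and the factor $e^{-8D_k}$ in (27) would make $B_k$ far smaller. So we must keep that factor.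

**Step 3: proof of (a).** By (27), (28) and Cauchy–Schwarz over the at most $C\log n$ values of $k$,
$$\sum_k\iint_{B_k}|f'|\le CR_0n^{-1/2}\sum_k(D_{k+1}-D_k)^{1/2}e^{-4D_k}\le CR_0n^{-1/2}(\log n)^{1/2}\Big(\sum_k(D_{k+1}-D_k)e^{-8D_k}\Big)^{1/2}.$$
Since $D_{k+1}-D_k\le C$, we have $e^{-8D_k}\le Ce^{-8x}$ for $x\in[D_k,D_{k+1}]$, so the last sum is at most $C\int_0^\infty e^{-8x}dx\le C$. With (24), (25) and $R_0\le C_0|a_0|$, (a) follows. $\blacksquare$

## 13. The little-$o$: either small level sets, or one singularity of the form $(\zeta-z)^{-1/2}$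

For (b) put $\Phi(R)=\sup_{1/2\le\rho<1}(R/R_0)^2m_\rho(R)$, which is bounded for $R>R_0$ by Lemma 3. If $\Phi\to0$, the sets $B_k$ are smaller than (27) says. If not, Lemma 3 is nearly sharp infinitely often. Then Lemma 2 is nearly sharp as well, which forces $f'/f$ to be close in $L^2$ to the logarithmic derivative of $(\zeta-z)^{-1/2}$ for one boundary point $\zeta$.

**Case I: $\Phi(R)\to0$ as $R\to\infty$.** Put $\eta_k=\sup_{R\ge2^kR_0/C_0}\Phi(R)\to0$ (for $2^k>C_0$). By (26) and (27), $|B_k|\le\frac Cn4^{-k}\min(\eta_k,e^{-8D_k})$ for $2^k>C_0$. Fix $k_0$ with $2^{k_0}>C_0$. By (27), (28) the terms $k<k_0$ contribute at most $CR_0k_0n^{-1/2}$ to $\sum_k\iint_{B_k}|f'|$. As $\eta_k$ decreases in $k$, the terms $k\ge k_0$ contribute at most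
$$CR_0n^{-1/2}(\log n)^{1/2}\Big(\sum_{k\ge k_0}(D_{k+1}-D_k)\min(\eta_{k_0},e^{-8D_k})\Big)^{1/2}\le CR_0n^{-1/2}(\log n)^{1/2}\Big(\int_0^\infty\min(\eta_{k_0},e^{-8x})\,dx\Big)^{1/2}.$$
With (24) and (25), let first $n\to\infty$ and then $k_0\to\infty$. The integral tends to $0$, and (b) follows in Case I.

**Case II: there are $\lambda>0$, $R_i\to\infty$ and $\rho_i\in[\frac12,1)$ with $m_i:=m_{\rho_i}(R_i)\ge\lambda(R_0/R_i)^2$.** This is the negation of Case I. Since $\max_{|z|=\rho_i}|f|\ge R_i\to\infty$, $\rho_i\to1$; and $m_i\to0$ by Lemma 3. Let $l_i=\log(R_i/R_0)$, so $\log\frac1{m_i}\le2l_i+\log\frac1\lambda$. Let $T_i$ be the function $T$ of the proof of Lemma 3 for $\rho_i,R_i$, and $U_i,\mu_i,\mathcal E_i,D^{(i)}$ the objects of Lemma 2. Constants $C_\lambda$ may depend on $\lambda$.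

**Step 1: near-equality.** We show that $\nabla T_i$ and $\frac\pi2\nabla U_i$ differ by a bounded amount in $L^2$. By (23), $D^{(i)}\le\frac\pi2l_i+\frac\pi4$. By Lemma 3, the mean of $T_i$ on $\partial\mathbb D$ is at most
$$\frac1{2\pi}\int_0^{l_i}m_{\rho_i}(R_0e^y)\,dy\le\frac1{2\pi}\int_0^\infty Ce^{-2y}dy\le C .$$
Expand the square and use Lemma 2(i),(ii):
$$\iint_{\mathbb D}\big|\nabla T_i-\tfrac\pi2\nabla U_i\big|^2=D^{(i)}-\pi\iint\nabla T_i\cdot\nabla U_i+\frac{\pi^2}4\mathcal E_i\le\frac\pi2l_i+\frac\pi4-\pi(l_i-C)+\frac\pi4\log\frac{\pi e}{m_i}\le C_\lambda.\tag{29}$$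
In the last inequality $\frac\pi4\log\frac1{m_i}\le\frac\pi2l_i+C_\lambda$, and the terms with $l_i$ cancel.

**Step 2: the measures $\mu_i$ concentrate at one point.** For large $i$, Lemma 2(ii) and Cauchy–Schwarz give $(l_i-C)^2\le D^{(i)}\mathcal E_i$. So $\pi\mathcal E_i\ge\frac{(l_i-C)^2}{l_i/2+1/4}\ge2l_i-C\ge\log\frac1{m_i}-C_\lambda$. By Lemma 2(i), $\pi\mathcal E_i$ is an average over $\phi$ of $\int\log\frac1{|e^{i\theta}-e^{i\phi}|}d\mu_i(\theta)$. So for some $\phi_i$ this integral is at least $\log\frac1{m_i}-C_\lambda$. With $|\theta-\phi_i|\le\pi$ and $|e^{i\theta}-e^{i\phi_i}|\ge\frac2\pi|\theta-\phi_i|$,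
$$\int\log\frac{m_i}{|\theta-\phi_i|}\,d\mu_i(\theta)\ge-C_\lambda .$$
The part $|\theta-\phi_i|\le m_i$ contributes at most $\frac1{m_i}\int_{-m_i}^{m_i}\log\frac{m_i}{|t|}dt=2$. The part $|\theta-\phi_i|>m_i^{1/2}$ contributes at most $-\frac12\log\frac1{m_i}\cdot\mu_i(|\theta-\phi_i|>m_i^{1/2})$. The rest is $\le0$. Hence $\mu_i(|\theta-\phi_i|>m_i^{1/2})\le\frac{2(C_\lambda+2)}{\log(1/m_i)}\to0$. Along a subsequence $e^{i\phi_i}\to\zeta$ with $|\zeta|=1$, and $\mu_i\to\delta_\zeta$ weakly.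

**Step 3: passage to the limit.** Consequently $\nabla U_i\to\nabla\frac1\pi\log\frac1{|1-\bar\zeta z|}$ locally uniformly in $\mathbb D$. Also $\nabla T_i\to\nabla\log^+(|f|/R_0)$ at every point with $|f|\ne R_0$. Indeed, near a point with $|f|>R_0$ and for large $i$, $T_i(z)=\log(|f(\rho_iz)|/R_0)$; near a point with $|f|<R_0$, $T_i=0$ for large $i$. The set $\{|f|=R_0\}$ has measure zero. The function $\frac12\log\frac1{|1-\bar\zeta z|}$ is the real part of $-\frac12\log(1-\bar\zeta z)$, whose derivative is $\frac1{2(\zeta-z)}$. Since $|\nabla\operatorname{Re}g|=|g'|$ for analytic $g$, Fatou's lemma and (29) give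
$$\iint_G|b|^2dA<\infty,\qquad G=\{|f|>R_0\},\quad b=\frac{f'}f-\frac1{2(\zeta-z)}.\tag{30}$$

**Step 4: the coefficients.** For all $n\ge4$ we now use (24) with $f'=fb+\frac f{2(\zeta-z)}$ on $G$. For $r\in(\rho,\rho')$, Lemma 3 gives
$$\int_0^{2\pi}|f(re^{i\theta})|^2d\theta\le2\pi R_0^2+\int_{R_0}^{CR_0n^{1/2}}2R\cdot C\frac{R_0^2}{R^2}\,dR\le CR_0^2\log n,\qquad\text{so}\quad\iint_A|f|^2\le CR_0^2\frac{\log n}n.\tag{31}$$
On $A\cap G$, $|f'|\le|f||b|+\frac{|f|}{2|\zeta-z|}$. For the first term, $|A|\to0$ as $n\to\infty$, so by (30) and (31)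
$$\iint_{A\cap G}|f||b|\le\Big(CR_0^2\frac{\log n}n\Big)^{1/2}\Big(\iint_{A\cap G}|b|^2\Big)^{1/2}=o\big(n^{-1/2}(\log n)^{1/2}\big).$$
For the second term let $\kappa\ge4$. Since $A$ has thickness $\frac1n$, for $j\ge0$ the part of $A$ with $2^j\frac\kappa n<|z-\zeta|\le2^{j+1}\frac\kappa n$ has area at most $C2^j\kappa n^{-2}$. So
$$\iint_{A,\ |z-\zeta|>\kappa/n}|z-\zeta|^{-2}dA\le\sum_{j\ge0}C2^j\kappa n^{-2}\Big(\frac n{2^j\kappa}\Big)^2\le\frac C\kappa .$$
By Cauchy–Schwarz and (31), the part of $\iint_A\frac{|f|}{|\zeta-z|}$ with $|z-\zeta|>\frac\kappa n$ is at most $CR_0\big(\frac{\log n}{\kappa n}\big)^{1/2}$. The part of $A$ with $|z-\zeta|\le\frac\kappa n$ has area at most $\frac{C\kappa}{n^2}$, and there $|z-\zeta|\ge1-\rho'=\frac1n$ and $|f|\le CR_0n^{1/2}$. This gives at most $C\kappa R_0n^{-1/2}$. Together with (25) for $A\setminus G$ and (24),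
$$\limsup_{n\to\infty}\frac{n^{1/2}|a_n|}{(\log n)^{1/2}}\le\frac{CR_0}{\kappa^{1/2}}\qquad\text{for every }\kappa\ge4 .$$
Letting $\kappa\to\infty$, the limit is $0$. This proves (b) in Case II, and with it Theorem 2. $\blacksquare$
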